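\title{The degree-associated reconstruction number of trees with at least 27 vertices}

\begin{abstract}
A degree-associated card (dacard) of a graph $G$ is a pair consisting of an unlabeled vertex-deleted subgraph $G-v$ and the degree of $v$. The degree-associated reconstruction number $\operatorname{drn}(G)$ is the least number of dacards of $G$ that determine $G$ among all graphs. We prove that a tree with at least $27$ vertices has $\operatorname{drn}(G)=1$ if it is a star and $\operatorname{drn}(G)=2$ otherwise. Hence $\operatorname{drn}(G)\le 2$ for all but finitely many trees, as conjectured. Rooting at the centroid reduces the problem to a question on rooted trees, which shows that outside four explicit families two dacards of leaves suffice; the four families are treated with other pairs of vertices.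
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{card} of a graph $G$ is an unlabeled induced subgraph $G-v$ with $v\in V(G)$, and the \emph{deck} of $G$ is the multiset of its cards. A \emph{degree-associated card}, or \emph{dacard}, is a pair $(G-v,\deg_G v)$: the card together with the degree of the deleted vertex. A graph has one dacard for each vertex, so it may have several copies of the same dacard. A multiset of dacards of $G$ \emph{determines} $G$ if no graph that is not isomorphic to $G$ has this multiset among its own dacards. The \emph{degree-associated reconstruction number} $\operatorname{drn}(G)$ is the minimum number of dacards that determine $G$.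

A dacard $(C,d)$ says that the graph arises from $C$ by adding one vertex and joining it to $d$ vertices of $C$. It does not say to which ones, and $\operatorname{drn}(G)$ counts how many such statements are needed to remove all freedom. For a star one statement is enough, and for other trees it never is.

\begin{lemma}\label{lem:lower}
A star with $n\ge2$ vertices is determined by one dacard. If a tree $G$ is not a star, then no single dacard determines $G$.
\end{lemma}

\begin{proof}
The dacard $((n-1)K_1,\,n-1)$ of the center of a star forces the missing vertex to be joined to all $n-1$ isolated vertices.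

Let $G$ be a tree that is not a star, so that $G$ has at least four vertices, and let $v\in V(G)$. Suppose first that $v$ is a leaf. The tree $G-v$ has at least three vertices, hence a leaf and a nonleaf. Attaching a new vertex at a leaf keeps the number of leaves, and attaching it at a nonleaf raises this number by one. The two resulting trees are not isomorphic and both have the dacard $(G-v,1)$, so one of them is not $G$. Now let $\deg v=d\ge2$. Since $G$ is not a star, one of the $d$ components of $G-v$ has at least two vertices. Join a new vertex to two vertices of this component and to one vertex in each of $d-2$ other components. One component is not met, so the resulting graph is disconnected, and it has the dacard $(G-v,d)$.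
\end{proof}

Thus $2$ is the smallest value that $\operatorname{drn}$ can take on a tree other than a star. A large tree offers many pairs of vertices to choose from, and one expects that some pair leaves no freedom. This is the conjecture posed in \cite{drn}: \emph{$\operatorname{drn}(G)\le2$ for all but finitely many trees $G$}, trees being counted up to isomorphism. We prove it in the following form.

\begin{theorem}\label{thm:main}
Let $G$ be a tree with $n\ge27$ vertices. Then $\operatorname{drn}(G)=1$ if $G$ is a star, and $\operatorname{drn}(G)=2$ otherwise.
\end{theorem}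

Every tree with $\operatorname{drn}(G)>2$ therefore has at most $26$ vertices. There are finitely many such trees, so the conjecture holds.

The proof starts from dacards of leaves, because a graph that shares a leaf dacard with a tree is again a tree, and trees have a canonical center of mass, the centroid. When deleting and adding a leaf does not move the centroid, the problem becomes one about rooted trees, which Section~\ref{sec:rooted} solves by comparing multisets of branches. Sections~\ref{sec:leaves} and~\ref{sec:halves} deal with the trees whose centroid can move and conclude that two leaf dacards suffice outside four special families. Sections~\ref{sec:spiders}--\ref{sec:homog} treat these families with pairs that contain a nonleaf; when neither vertex is a leaf, the competing graphs are not known in advance to be trees. Section~\ref{sec:end} assembles the proof and explains where the number $27$ comes from.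

\section{Competitors, centroids and two examples}\label{sec:prelim}

\subsection*{Competitors}
Let $x_1,x_2$ be vertices of $G$ with different dacards. A \emph{competitor} for $(x_1,x_2)$ is a graph $H$ with vertices $u_1,u_2$ such that $\deg_Hu_i=\deg_Gx_i$ and $H-u_i\cong G-x_i$ for $i=1,2$. As the two dacards differ, $u_1\ne u_2$, and the competitors are exactly the graphs that have both dacards. We say that the pair $(x_1,x_2)$ \emph{determines} $G$ if the dacards differ and every competitor is isomorphic to $G$; then $\operatorname{drn}(G)\le2$. If $x_1$ is a leaf of a tree $G$, then $H$ is the tree $G-x_1$ with one pendant vertex added, so $H$ is a tree. We write $H=T+u$ when $u$ is a leaf of $H$ and $H-u=T$.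

\subsection*{Centroids}
The \emph{size} of a graph is its number of vertices. The \emph{sides} of an edge of a tree are the two components left after deleting the edge.

\begin{lemma}\label{lem:centroid}
For a tree $T$ of size $N$, exactly one of the following holds.
\begin{enumerate}
\item[(a)] There is a vertex $x$ such that all components of $T-x$ have size less than $N/2$. This vertex is unique.
\item[(b)] There is an edge both of whose sides have size $N/2$. This edge is unique.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $x$ so that the size $\mu$ of the largest component of $T-x$ is minimum. If $\mu>N/2$, let $y$ be the neighbor of $x$ in the largest component. The component of $T-y$ containing $x$ has size $N-\mu<\mu$, and the others are proper subsets of a component of size $\mu$; this contradicts the choice of $x$. So $\mu\le N/2$.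

Let $\mu<N/2$. For $y\neq x$, the component of $T-y$ containing $x$ contains everything outside the component of $T-x$ that contains $y$, so its size exceeds $N/2$. Hence $x$ is the only vertex as in (a). Every edge has a side that avoids $x$ and so lies in a component of $T-x$; hence (b) fails. Let $\mu=N/2$. Then (a) fails by minimality, and the edge from $x$ to the largest component is as in (b). Any other edge lies in one side of it and has a side that properly contains the other side, so it is not as in (b).
\end{proof}

In case (a), $T$ is \emph{unicentroidal} and $x$ is its \emph{centroid}. In case (b), $T$ is \emph{bicentroidal}, and the two sides, rooted at the ends of the edge, are its \emph{halves}. Trees of odd size are unicentroidal. Isomorphisms preserve these objects: unicentroidal trees are isomorphic if and only if they are isomorphic as trees rooted at their centroids, and bicentroidal trees are isomorphic if and only if their unordered pairs of halves agree.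

\subsection*{Spiders and legs}
The \emph{spider} $S(\ell_1,\dots,\ell_k)$ consists of a center and $k$ pendant paths with $\ell_1,\dots,\ell_k$ vertices; exponents denote repetition. The \emph{double spider} $D(a,b)$ has two adjacent vertices $s_1,s_2$, each carrying one pendant path with $a$ vertices and one with $b$ vertices. In a tree that is not a path, a \emph{leg} is a maximal path that starts at a leaf and continues through vertices of degree $2$. Its \emph{length} is its number of vertices, and its \emph{base} is the next vertex, which has degree at least $3$. There is one leg for each leaf, and the multiset of leg lengths is an isomorphism invariant.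

\begin{example}[the method]\label{ex:method}
Let $G=S(1,2,2,2)$, with center $w$ and eight vertices. Let $v_1$ be the leaf on the short leg and $v_2$ a leaf on a long leg, so $G-v_1=S(2,2,2)$ and $G-v_2=S(1,1,2,2)$. A competitor $H$ arises from either card by adding a leaf. In both descriptions the components of $H-w$ have size at most $3<8/2$, so the two copies of $w$ are the same vertex of $H$, its centroid. The first card allows the component sizes $\{1,2,2,2\}$ and $\{2,2,3\}$ at the centroid; the second allows $\{1,1,1,2,2\}$, $\{1,2,2,2\}$ and $\{1,1,2,3\}$. The only common possibility is $\{1,2,2,2\}$, which gives $H\cong G$.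
\end{example}

\begin{example}[leaves do not always suffice]\label{ex:fail}
Let $n\ge6$. The path $P_n$ has two leaf dacards, both equal to $(P_{n-1},1)$, and $S(1,1,n-3)$ has these two dacards as well. The third leaf dacard of $S(1,1,n-3)$ is $(S(1,1,n-4),1)$, and $S(1,2,n-4)$ has both this dacard and $(P_{n-1},1)$. So neither $P_n$ nor $S(1,1,n-3)$ is determined by two leaf dacards.
\end{example}

Example~\ref{ex:method} has two ingredients: the centroid stays in place, and the multisets of branches at the centroid can be matched in only one way. We study the second ingredient first. The confusion between a path and a path with a forked end in Example~\ref{ex:fail} will turn out to be the only essential obstacle to it, apart from trees in which all leaves look alike.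

\section{Reconstructing a rooted tree from two leaves}\label{sec:rooted}

\subsection*{Notation}
Between rooted trees, $=$ means isomorphism preserving the root; $|X|$ is the size of $X$, and $(T,x)$ is the tree $T$ rooted at $x$. We write $\langle X_1,\dots,X_k\rangle$ for the rooted tree whose root has $k$ children, carrying the rooted subtrees $X_1,\dots,X_k$. These are its \emph{branches}, and exponents are multiplicities. The multiset of branches of $X$ is $\operatorname{br}(X)$, so $\langle Z,\operatorname{br}(X)\rangle$ is $X$ with the additional branch $Z$. The one-vertex tree is $\bullet$. We put $\sigma X=\langle X\rangle$; trees of this form are \emph{planted}. The rooted path $P_k=\sigma^{k-1}\bullet$ is rooted at an end, and ``$X$ is a path'' for a rooted tree $X$ means $X=P_{|X|}$. The \emph{fork} $Y_k=\sigma^k\langle\bullet,\bullet\rangle$ has size $k+3$. A tree $\langle W,\bullet\rangle$ with $|W|\ge2$ is \emph{whiskered}; the branch $\bullet$ is its \emph{whisker}, and $W$ is determined as the branch of size at least $2$.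

A \emph{leaf} of a rooted tree is a vertex without children \emph{other than the root}. If $X=Y-v$ for a leaf $v$ of $Y$, we write $X\lessdot Y$ or $Y\gtrdot X$ and say that $Y$ \emph{covers} $X$ and that $X$ is a \emph{trim} of $Y$. The covers of $X$ are the trees obtained by attaching a new vertex anywhere. To describe what happens to a single branch we also put $\emptyset\lessdot\bullet$ and $|\emptyset|=0$, and we discard empty branches. Two facts follow from the definitions.
\begin{enumerate}
\item[(T1)] The covers of $\langle X_1,\dots,X_k\rangle$ arise by replacing one $X\in\{X_1,\dots,X_k,\emptyset\}$ by a cover of $X$. The trims arise by replacing one $X_i$ by some $X_i'\lessdot X_i$.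
\item[(T2)] The covers of $\sigma X$ are $\langle X,\bullet\rangle$ and the trees $\sigma X^+$ with $X^+\gtrdot X$. If $|X|\ge2$, the trims of $\sigma X$ are the trees $\sigma X'$ with $X'\lessdot X$; in particular they are planted.
\end{enumerate}

\subsection*{Trees that resemble their own shift}
When a centroid moves along an edge, a rooted tree is compared with a shifted copy of itself. The next lemma says that such a comparison succeeds almost only for paths.

\begin{lemma}\label{lem:path}
Let $X$ and $X'$ be nonempty rooted trees.
\begin{enumerate}
\item[(a)] If $X\lessdot\sigma X$, then $X$ is a path. In particular, if $A=\sigma(A-v)$ for a leaf $v$ of $A$, then $A$ is a path.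
\item[(b)] If $X'\lessdot X\lessdot\sigma^2X'$, then $X$ is a path.
\item[(c)] If $X'\lessdot X\lessdot\langle X',\bullet\rangle$, $|X|\ge4$ and $X$ is not a path, then $X$ is whiskered, and $X=\langle W,\bullet\rangle$ with $W\lessdot X'$.
\item[(d)] If $X=\langle W,\bullet\rangle$ is whiskered with whisker $v$ and $X\lessdot\langle X-v,\bullet\rangle$, then $W$ is a path.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $|X|$, the case $|X|=1$ being trivial. If $|X|\ge2$, then $X=\sigma X_1$ with $X_1\lessdot X$ by (T2). So $X_1\lessdot\sigma X_1$, and $X_1$ and $X$ are paths.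

(b) Induction on $|X|$; the only tree of size $2$ is $P_2$. Let $|X|\ge3$, so $|X'|\ge2$. By (T2), applied twice, $X=\sigma^2D$ with $D\lessdot X'$. Put $X_1=\sigma D$, so that $X=\sigma X_1$ and $|X_1|\ge2$. By (T2), $X'=\sigma X_1'$ with $X_1'\lessdot X_1$. From $D\lessdot\sigma X_1'$ we get $X_1=\sigma D\lessdot\sigma^2X_1'$. By induction $X_1$ is a path, and so is $X$.

(c) If $X$ arises from $\langle X',\bullet\rangle$ by deleting $\bullet$, then $X'\lessdot X=\sigma X'$, and $X$ is a path by (a). So $X=\langle W,\bullet\rangle$ with $W\lessdot X'$ and $|W|=|X|-2\ge2$.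

(d) Here $X-v=\sigma W$. Part (c) with $X'=\sigma W$ gives $W\lessdot\sigma W$, and (a) applies.
\end{proof}

\subsection*{Good pairs}
A rooted tree $R$ is \emph{good} if it has leaves $v_1,v_2$ such that $R-v_1\ne R-v_2$ and $R$ is the only rooted tree covering both $R-v_1$ and $R-v_2$; then $(v_1,v_2)$ is a \emph{good pair}. This is the rooted version of a determining pair. The next lemma produces good pairs from two different branches; it is Example~\ref{ex:method} in general form.

For the bookkeeping we record a rooted tree by the formal sum of its branches in the free abelian group on the nonempty rooted trees, with $[\emptyset]=0$. If two sums with the same number of symbols are equal, then the symbols agree as multisets even when $\emptyset$ is counted, because both sides contain the same number of nonempty symbols.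

\begin{lemma}\label{lem:two}
Let $B_1\ne B_2$ be branches of $R$ with $|B_1|\le|B_2|$, and let $T_1\lessdot B_1$ and $T_2\lessdot B_2$. Let $R_i$ arise from $R$ by replacing $B_i$ by $T_i$. Then $R_1\neq R_2$. If moreover
\begin{enumerate}
\item[(i)] $T_2=B_1$ in case $B_2\gtrdot B_1$, and
\item[(ii)] $T_1\ne T_2$ in case $|B_1|=|B_2|$,
\end{enumerate}
then $R$ is the only common cover of $R_1$ and $R_2$.
\end{lemma}

\begin{proof}
If $R_1=R_2$, then $\{T_1,B_2\}=\{T_2,B_1\}$. As $|T_1|<|B_1|$, this forces $T_1=T_2$ and $B_2=B_1$, a contradiction.

Let $S$ be a common cover. By (T1), $S$ arises from $R_1$ by replacing some $X$ by $X^+\gtrdot X$, and from $R_2$ by replacing some $Y$ by $Y^+\gtrdot Y$, where $X,Y$ may be empty. Equating the two sums of branches of $S$ and canceling the branches of $R$ gives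
\[
\{T_1,B_2,X^+,Y\}=\{T_2,B_1,Y^+,X\}.
\]
Since $T_1\ne B_1$, we have $T_1\in\{X,T_2,Y^+\}$.

If $T_1=X$, then $\{B_2,X^+,Y\}=\{T_2,B_1,Y^+\}$. As $B_2\ne T_2$ and $B_2\neq B_1$, we get $B_2=Y^+$ and $\{X^+,Y\}=\{T_2,B_1\}$. If $X^+=B_1$, then $S=R$. Otherwise $X^+=T_2$ and $Y=B_1$; then $B_2=Y^+\gtrdot B_1$, so $T_2=B_1$ by (i), and $X^+=B_1$ after all.

If $T_1=T_2$, then $|B_1|=|B_2|$, contrary to (ii).

If $T_1=Y^+$, then $\{B_2,X^+,Y\}=\{T_2,B_1,X\}$. So $B_2=X$ and $X^+\in\{T_2,B_1\}$, which is impossible because $|X^+|=|B_2|+1$.
\end{proof}

Condition (i) cannot be dropped. Take $Z=\langle P_2,\bullet\rangle$, $R=\langle P_3,Z\rangle$, $T_1=P_2$ and $T_2=Y_0$. Then $\langle Y_0,Z\rangle$ covers both $R_1=\langle P_2,Z\rangle$ and $R_2=\langle P_3,Y_0\rangle$. What fails without (ii) is shown in Remark~\ref{rem:notgood}.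

\begin{lemma}\label{lem:power}
If $B$ is good and $d\ge1$, then $\langle B^d\rangle$ is good.
\end{lemma}

\begin{proof}
Let $T_1\ne T_2$ be the trims of $B$ given by a good pair; their existence implies $|B|\ge3$. The trims $R_i=\langle T_i,B^{d-1}\rangle$ of $\langle B^d\rangle$ are different. With the notation of the previous proof, a common cover $S$ gives $\{T_1,X^+,Y\}=\{T_2,Y^+,X\}$, so $T_1\in\{X,Y^+\}$. If $T_1=X$, then $\{X^+,Y\}=\{T_2,Y^+\}$ and $|X^+|>|T_2|$, so $X^+=Y^+$ and $Y=T_2$. Then $X^+$ covers $T_1$ and $T_2$, hence $X^+=B$ and $S=\langle B^d\rangle$. If $T_1=Y^+$, then $\{X^+,Y\}=\{T_2,X\}$, so $X^+=T_2$ and $|X|=|B|-2\ge1$. But $X$ is empty or a branch of $R_1$, and these branches have size at least $|B|-1$.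
\end{proof}

\subsection*{The trees that are not good}
Lemma~\ref{lem:two} is of no use if all branches are equal, or if all branches have the same size and the same unique trim. This leads to two recursive definitions. The tree $\bullet$ is \emph{homogeneous}, and $\langle C^d\rangle$ with $d\ge1$ is homogeneous if $C$ is. By induction a homogeneous tree $\langle C^d\rangle$ has exactly one trim, namely $\langle C^{d-1},C'\rangle$ with the unique $C'\lessdot C$. The trees $\langle P_{k+3}^{\,i},Y_k^{\,j}\rangle$ with $k\ge0$ and $i,j\ge1$ are \emph{exceptional}, and $\langle X^d\rangle$ with $d\ge1$ is exceptional if $X$ is.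

\begin{lemma}\label{lem:unique}
\begin{enumerate}
\item[(a)] If $|R|\ge2$ and $R$ has only one trim, then $R$ is homogeneous.
\item[(b)] If $B_1\ne B_2$ are homogeneous of the same size at least $2$ and have the same trim, then $\{B_1,B_2\}=\{P_{k+3},Y_k\}$ for some $k\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the first claim of Lemma~\ref{lem:two}, all branches are equal, so $R=\langle B^d\rangle$. If $|B|=1$, then $R$ is homogeneous. Otherwise different trims of $B$ give different trims of $R$, so $B$ has only one trim, and induction applies.

(b) Let $B_i=\langle C_i^{k_i}\rangle$ and $c_i=|C_i|$, with $k_1c_1=k_2c_2$ and $k_1\le k_2$. The trim of $B_i$ is $\langle C_i^{k_i-1},C_i'\rangle$ with $C_i'\lessdot C_i$. If $k_1=k_2\ge2$, the largest branches of the common trim give $C_1=C_2$, a contradiction. If $k_1=k_2=1$, then $C_1\ne C_2$ have the same size, necessarily at least $2$, and $C_1'=C_2'$. By induction $\{C_1,C_2\}=\{P_{k+3},Y_k\}$, so $\{B_1,B_2\}=\{P_{k+4},Y_{k+1}\}$. Let $k_1<k_2$, so $c_1>c_2$. If $k_1\ge2$, the trim of $B_1$ has a branch of size $c_1$ and the trim of $B_2$ has none. So $k_1=1$, and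 since $c_1\ge2$ the common trim has exactly one branch. The trim of $B_2$ has $k_2\geq 2$ branches if $c_2\ge2$ and $k_2-1$ branches if $c_2=1$. Hence $c_2=1$, $k_2=2$, $c_1=2$, that is, $B_2=Y_0$ and $B_1=P_3$.
\end{proof}

\begin{proposition}\label{prop:tri}
Every rooted tree $R$ with $|R|\ge2$ is homogeneous, exceptional or good. If $R=\langle W,\bullet\rangle$ with $|W|\ge3$, then the whisker and any leaf of $W$ form a good pair.
\end{proposition}

\begin{proof}
The second claim is Lemma~\ref{lem:two} with $B_1=\bullet$ and $B_2=W$; conditions (i) and (ii) are void because $|W|\ge3$.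

For the first claim we use induction. Let $R=\langle B^d\rangle$. If $|B|=1$, then $R$ is homogeneous. Otherwise $B$ is homogeneous, exceptional or good, and $R$ inherits the property, by definition or by Lemma~\ref{lem:power}. Now let $R$ have two different branches. If two branches have sizes $|B_1|<|B_2|$, Lemma~\ref{lem:two} applies, with $T_2=B_1$ if $B_2\gtrdot B_1$. If all branches have the same size, then (i) is void, and the lemma applies unless for any two different branches $B_1,B_2$ every trim of $B_1$ equals every trim of $B_2$. In that case each of them has only one trim, the two trims are equal, and $\{B_1,B_2\}=\{P_{k+3},Y_k\}$ by Lemma~\ref{lem:unique}, where $k+3$ is the common size. So exactly these two types of branches occur, and $R$ is exceptional.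
\end{proof}

\begin{remark}\label{rem:notgood}
Homogeneous trees are not good, having at most one trim. The tree $\langle P_{k+3}^{\,i},Y_k^{\,j}\rangle$ is not good either. Its two trims are $\langle P_{k+2},P_{k+3}^{\,i-1},Y_k^{\,j}\rangle$ and $\langle P_{k+2},P_{k+3}^{\,i},Y_k^{\,j-1}\rangle$. The tree $Z=\sigma^k\langle P_2,\bullet\rangle$ covers both $P_{k+3}$ and $Y_k$, so $\langle P_{k+2},Z,P_{k+3}^{\,i-1},Y_k^{\,j-1}\rangle$ is a second common cover.
\end{remark}

\section{Trees determined by two leaves}\label{sec:leaves}

For rooted trees $A,B$ let $[A,B]$ be the unrooted tree obtained by joining their roots by an edge. We also write $\langle X_1,\dots,X_k\rangle$ for the underlying unrooted tree. By Lemma~\ref{lem:centroid}, if all $|X_i|$ are less than half the total size, then the root is the centroid, and two such expressions describe isomorphic trees only if the multisets of branches agree. Likewise, if $|A|=|B|$, then $[A,B]\cong[A',B']$ with $|A'|=|B'|$ only if $\{A,B\}=\{A',B'\}$. All expressions for cards and competitors in this section and the next are of these two kinds unless said otherwise.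

A tree $G$ is \emph{special} if it is of one of the following types.
\begin{enumerate}
\item[(S1)] $G=\langle B^d\rangle$ with $d\ge2$, or $G=[B,B]$, where $B$ is homogeneous. Stars and paths are of this type.
\item[(S2)] $G$ is unicentroidal and exceptional when rooted at its centroid, or $G=[A,A]$ with $A$ exceptional.
\item[(S3)] $G=D(1,b)$.
\item[(S4)] $G=S(1,i,j)$ with $i,j\ge1$.
\end{enumerate}
Types (S1) and (S2) come from Proposition~\ref{prop:tri}; types (S3) and (S4) are the places where the argument for a moving centroid breaks down.

\begin{proposition}\label{prop:generic}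
If $G$ is a tree with $n\ge27$ vertices that is not special, then some pair of leaves determines $G$.
\end{proposition}

\begin{proof}
Write $n=2m$ or $n=2m+1$, so $m\ge13$. If $G$ is unicentroidal, let $w$ be the centroid and $b_1\ge\dots\ge b_d$ the sizes of the branches at $w$. Since $b_1<n/2$, we have $d\ge2$, and $b_1\le m$ for odd $n$, $b_1\le m-1$ for even $n$. The closer $b_1$ is to $n/2$, the more easily the centroid moves, and we distinguish cases accordingly:
\[
\begin{array}{ll|l}
n=2m+1, & b_1\le m-1 & \text{Case 1}\\
n=2m, & b_1\le m-2 & \text{Case 1}\\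
n=2m, & b_1=m-1>b_2 & \text{Case 2}\\
n=2m, & b_1=b_2=m-1 & \text{Case 3}\\
n=2m+1, & b_1=m,\ d\ge3 & \text{Case 4}\\
n=2m+1, & b_1=m,\ d=2 & \text{Case 5}\\
n=2m, & G\text{ bicentroidal} & \text{Case 5}
\end{array}
\]

\medskip\noindent\textbf{Case 1.} Here $b_1<(n-1)/2$ and $b_1+1<n/2$. So $w$ is the centroid of $G-v$ for every leaf $v$, and of every tree obtained from $G-v$ by adding a leaf. The rooted tree $(G,w)$ is not homogeneous, since $d\ge2$ and $G$ is not of type (S1), and not exceptional, since $G$ is not of type (S2). By Proposition~\ref{prop:tri} it has a good pair $(v_1,v_2)$. The cards $G-v_1$ and $G-v_2$ differ, because they differ when rooted at their centroids. In a competitor $H$ the copies of $w$ in the two cards are both the centroid of $H$, so $H$ rooted at its centroid covers both rooted cards. Hence $H\cong G$.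

\medskip\noindent\textbf{Case 2.} Adding a leaf to the largest branch $B_1$ would make the tree bicentroidal, so we take one of the two leaves from $B_1$. Let $B_j$ be another branch. Take a leaf $v_1$ of $B_1$, chosen with $B_1-v_1=B_j$ if $B_1\gtrdot B_j$, and a leaf $v_2$ of $G$ in $B_j$. Both cards have the centroid $w$, as $m-1<(2m-1)/2$, and they differ by Lemma~\ref{lem:two}. Let $H$ be a competitor. In $G-v_1$ all branches at $w$ have size at most $m-2$, so in $H$ they have size at most $m-1$; thus $H$ is unicentroidal with this copy of $w$ as centroid. For the copy of $w$ in $G-v_2$, the branches in $H$ have size at most $m$, and a branch of size $m$ would make $H$ bicentroidal. So this copy is the centroid as well, $H$ is a common cover of the rooted cards, and $H\cong G$ by Lemma~\ref{lem:two}, applied with $B_j$ as the smaller and $B_1$ as the larger branch.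

\medskip\noindent\textbf{Case 3.} The remaining branches have total size $1$, so $G=\langle A,B,\bullet\rangle$ with $|A|=|B|=m-1$. Let $v_0$ be the vertex of the branch $\bullet$ and $v_1$ a leaf of $A$. The cards $G-v_0=\langle A,B\rangle$ and $G-v_1=\langle A-v_1,B,\bullet\rangle$ have the centroid $w$ and differ in the number of branches. We claim:
\begin{equation}\label{eq:case3}
\text{if }(v_0,v_1)\text{ does not determine }G,\text{ then }B\text{ is a path or }B=\sigma(A-v_1).
\end{equation}
Let $H\not\cong G$ be a competitor. Adding a leaf to $\langle A,B\rangle$ at $w$ gives $G$, so $H=[A^+,\sigma B]$ with $A^+\gtrdot A$ or $H=[\sigma A,B^+]$ with $B^+\gtrdot B$. In particular $H$ is bicentroidal. A leaf added to $G-v_1$ produces a bicentroidal tree only if a branch of size $m$ arises, so $H=[B^\oplus,\langle A-v_1,\bullet\rangle]$ with $B^\oplus\gtrdot B$. The half $\langle A-v_1,\bullet\rangle$ is not planted. If $H=[A^+,\sigma B]$, then $\sigma B=B^\oplus\gtrdot B$, and $B$ is a path by Lemma~\ref{lem:path}(a). If $H=[\sigma A,B^+]$, then $\sigma A=B^\oplus\gtrdot B$, so $B$ is planted by (T2), and $\langle A-v_1,\bullet\rangle=B^+\gtrdot B$.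 The only planted trim of $\langle A-v_1,\bullet\rangle$ is $\sigma(A-v_1)$. This proves \eqref{eq:case3}, and the statement with $A$ and $B$ exchanged holds for a leaf $v_2$ of $B$.

If $A$ and $B$ are paths, then $G=S(1,m-1,m-1)$ is of type (S4). If exactly one is a path, say $A$, then $\sigma(A-v_1)$ is a path and $B$ is not, so $(v_0,v_1)$ determines $G$. Suppose that neither is a path and that both $(v_0,v_1)$ and $(v_0,v_2)$ fail. Then $B=\sigma(A-v_1)$ and $A=\sigma(B-v_2)$. By (T2), $B-v_2=\sigma X$ with $X\lessdot A-v_1$, so $A=\sigma^2X$ with $|X|=m-3\geq 2$, and $A-v_1=\sigma^2X'$ with $X'\lessdot X$. Thus $X'\lessdot X\lessdot\sigma^2X'$. By Lemma~\ref{lem:path}(b), $X$ is a path, and so is $A$, a contradiction.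

\medskip\noindent\textbf{Case 4.} Let $A$ be the branch of size $m$ and $U_1,\dots,U_k$ the others, $k\ge2$. Their sizes add up to $m$, so $|U_i|\le m-1$. Put $U=\langle U_1,\dots,U_k\rangle$, of size $m+1$, so that $G=\langle A,\operatorname{br}(U)\rangle$. Take leaves $v_1$ of $A$ and $v_2$ of $U$, to be specified, and put $A^-=A-v_1$ and $U^-=U-v_2$. The card $G-v_1=\langle A^-,U_1,\dots,U_k\rangle$ has size $2m$ and is unicentroidal, and $G-v_2=[A,U^-]$ is bicentroidal, so the cards differ. Let $H$ be a competitor. It has size $2m+1$, so branches of size at most $m$ identify the centroid. From the first card,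
\begin{equation}\label{eq:case4}
H=\langle A^-,U_1,\dots,U_k\rangle\text{ with some }X\text{ (possibly }\emptyset)\text{ replaced by }X^+\gtrdot X .
\end{equation}
From the second card, according to the half that receives the new leaf,
\[
(\alpha)\ \ H=\langle A,\operatorname{br}(Q)\rangle\text{ with }Q\gtrdot U^-,\qquad\text{or}\qquad(\beta)\ \ H=\langle U^-,\operatorname{br}(A^+)\rangle\text{ with }A^+\gtrdot A .
\]
In \eqref{eq:case4} only $X^+$ can have size $m$. So $X^+=A$ in case $(\alpha)$, $X^+=U^-$ in case $(\beta)$, and $|X|=m-1$. Either $X=A^-$, or $X\neq A^-$ is a branch $B$ of $U$ of size $m-1$, and then $U=\langle B,\bullet\rangle$. If $X=A^-$, then $(\alpha)$ gives $H\cong G$, while $(\beta)$ gives $H=\langle U^-,\operatorname{br}(U)\rangle$, hence $U=A^+\gtrdot A$, and $H\cong G$ if $U^-=A$. If $X=B\ne A^-$, then $(\alpha)$ gives $A\gtrdot B$, while $(\beta)$ gives $U^-\gtrdot B$ and $H=\langle U^-,A^-,\bullet\rangle$, hence $A^+=\langle A^-,\bullet\rangle$. So $H\not\cong G$ requires one of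
\begin{enumerate}
\item[(F1)] $U\gtrdot A$ and $U^-\ne A$;
\item[(F2)] $U=\langle B,\bullet\rangle$, $A\gtrdot B$ and $A^-\ne B$;
\item[(F3)] $U=\langle B,\bullet\rangle$, $U^-\gtrdot B$, $\langle A^-,\bullet\rangle\gtrdot A$ and $A^-\ne B$.
\end{enumerate}
We choose the leaves so that all three fail. Whenever $U\gtrdot A$ we take $v_2$ with $U^-=A$, so (F1) always fails. If $U$ is not whiskered, nothing else is needed. Let $U=\langle B,\bullet\rangle$. If $A\gtrdot B$, take $v_1$ with $A^-=B$; then (F2) and (F3) fail. So let $A\not\gtrdot B$. Then (F2) fails, $v_1$ is still free, and only (F3) remains. If $U\gtrdot A$, then $U^-=A\not\gtrdot B$, and (F3) fails. If $U\not\gtrdot A$ and $B$ is not a path, let $v_2$ be the whisker of $U$; then $U^-=\sigma B\not\gtrdot B$ by Lemma~\ref{lem:path}(a). Finally let $U\not\gtrdot A$ and $B=P_{m-1}$. Then $A$ is not a path, since $A\not\gtrdot B$. If $A$ is not whiskered, (F3) fails by Lemma~\ref{lem:path}(c). If $A=\langle W,\bullet\rangle$, let $v_1$ be its whisker; by Lemma~\ref{lem:path}(d), (F3) would give $W=P_{m-2}$ and $A\gtrdot\sigma W=B$, a contradiction.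

\medskip\noindent\textbf{Case 5.} Here $G=\langle A,B\rangle$ or $G=[A,B]$ with $|A|=|B|=m$. This case is settled by Lemmas~\ref{lem:neq} and~\ref{lem:eq} below.
\end{proof}

\section{Two parts of equal size}\label{sec:halves}

Throughout this section $|A|=|B|=m\ge13$, and $G$ is $\langle A,B\rangle$ or $[A,B]$. Now the centroid structure of a leaf card differs from that of $G$, and a competitor can restore balance in several ways. We list them once.

\begin{lemma}\label{lem:forms}
Let $v$ be a leaf of $A$, put $A^-=A-v$, and let $H$ arise from $G-v$ by adding a leaf. Below, $A^*\gtrdot A^-$ and $B^+\gtrdot B$.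
\begin{enumerate}
\item[(a)] If $G=\langle A,B\rangle$, then $G-v=[\sigma A^-,B]$, and $H$, rooted at its centroid, is one of
\[
\mathrm{(I)}\ \langle\sigma A^-,\operatorname{br}(B^+)\rangle,\qquad \mathrm{(II)}\ \langle A^*,B\rangle,\qquad\mathrm{(III)}\ \langle A^-,\bullet,B\rangle .
\]
\item[(b)] If $G=[A,B]$, then $G-v=\langle A^-,\operatorname{br}(B)\rangle$, rooted at its centroid, and $H$ is one of
\[
\mathrm{(IV)}\ [A^*,B],\qquad \mathrm{(V)}\ \langle A^-,\operatorname{br}(B^+)\rangle,\qquad \mathrm{(VI)}\ [\sigma A^-,Z],
\]
where in \textup{(V)} all branches have size at most $m-1$, so that $H$ is unicentroidal with the root as centroid, and in \textup{(VI)} $B=\sigma B_0$ and $Z\gtrdot B_0$. In \textup{(IV)} and \textup{(VI)} the two entries are the halves of $H$.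
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edge from the root of $G$ to $B$ has sides $\sigma A^-$ and $B$ in $G-v$, both of size $m$. The tree $H$ has size $2m+1$. If the new leaf is added to $B$, all branches at the root of $B^+$ have size at most $m$, which gives (I). If it is added to $\sigma A^-$, then (T2) gives (II) or (III).

(b) In $G-v$, of size $2m-1$, all branches at the root of $B$ have size at most $m-1$. If the new leaf is added to $A^-$, we get (IV). If it is added to $B$, we get (V) unless $B^+$ has a branch $Z$ of size $m$. Then $B^+=\sigma Z$, so $B=\sigma B_0$ with $B_0\lessdot Z$ by (T2), and the edge from the root of $B^+$ to $Z$ has the sides $\sigma A^-$ and $Z$.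
\end{proof}

A competitor for two leaves has one form from each leaf. In comparing them we use repeatedly that an equality of multisets $\{X\}\cup M=\{X'\}\cup M'$ with $X\ne X'$ forces $X\in M'$ and $X'\in M$.

\subsection*{The case $A\ne B$}
We take one leaf in each part, determine all obstructions, and then choose the leaves to avoid them.

\begin{lemma}\label{lem:obs}
Let $A\ne B$, let $v_1,v_2$ be leaves of $A,B$, and put $A^-=A-v_1$ and $B^-=B-v_2$. If $(v_1,v_2)$ does not determine $G$, then one of the following holds, where a prime denotes the same condition with $(A,A^-)$ and $(B,B^-)$ exchanged.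
\begin{enumerate}
\item[(O1)] $A^-=B^-$.
\item[(O2)] $B=\sigma B_0$, $A\gtrdot B_0$ and $A^-\ne B_0$; or \textup{(O2$'$)}.
\item[(O3)] $A$ is a path, $B=\sigma B_0$, and some tree covers both $B_0$ and $B^-$; or \textup{(O3$'$)}.
\item[(O4)] $\langle A^-,\bullet\rangle\gtrdot A$ and $\langle B^-,\bullet\rangle\gtrdot B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $A\neq B$ and $|A|=|B|$, the trees $A$ and $B$ are not both paths. Let (I)--(VI) be the forms of Lemma~\ref{lem:forms} for $v_1$, and (I$'$)--(VI$'$) those for $v_2$, with $B^*\gtrdot B^-$ and $A^+\gtrdot A$. Hypothesis and conclusion are symmetric in the two parts, so each pair of forms is needed only up to exchange.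

\emph{Let $G=\langle A,B\rangle$.} If the cards $[\sigma A^-,B]$ and $[A,\sigma B^-]$ were isomorphic, then $B\neq A$ would force $B=\sigma B^-$ and $A=\sigma A^-$, and both would be paths by Lemma~\ref{lem:path}(a). So the cards differ. Let $H$ be a competitor.

(II), (II$'$): $\{A^*,B\}=\{A,B^*\}$ with $B\ne A$ gives $A^*=A$, so $H\cong G$.

(II), (III$'$): the numbers of branches differ.

(III), (III$'$): the branches of size $m$ give $B=A$, which is false.

(I), (II$'$): $\{\sigma A^-\}\cup\operatorname{br}(B^+)=\{A,B^*\}$. Then $B^+=\sigma Y$ for some $Y$, so $B=\sigma B_0$ with $B_0\lessdot Y$ by (T2). If $\sigma A^-=A$ and $Y=B^*$, then $A$ is a path and $Y$ covers $B_0$ and $B^-$, which is (O3). Otherwise $Y=A$, so $A\gtrdot B_0$ and $H=\langle A,\sigma A^-\rangle$. If $A^-=B_0$, this is $G$; if not, (O2) holds.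

(I), (III$'$): $\{\sigma A^-\}\cup\operatorname{br}(B^+)=\{A,B^-,\bullet\}$. By size $\sigma A^-=A$, so $A=P_m$, and $B^+=\langle B^-,\bullet\rangle\gtrdot B$. Since $\langle P_{m-1},\bullet\rangle\gtrdot P_m$, (O4) holds.

(I), (I$'$): $\{\sigma A^-\}\cup\operatorname{br}(B^+)=\{\sigma B^-\}\cup\operatorname{br}(A^+)$. Either (O1) holds, or $\sigma A^-\in\operatorname{br}(A^+)$ and $\sigma B^-\in\operatorname{br}(B^+)$. As $|A^+|=|B^+|=m+1$, this means $A^+=\sigma^2A^-$ and $B^+=\sigma^2B^-$, and both $A$ and $B$ are paths by Lemma~\ref{lem:path}(b), which is false.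

\emph{Let $G=[A,B]$.} If the cards $\langle A^-,\operatorname{br}(B)\rangle$ and $\langle B^-,\operatorname{br}(A)\rangle$ are isomorphic, then (O1) holds, or $A^-\in\operatorname{br}(A)$ and $B^-\in\operatorname{br}(B)$. In the latter case $A=\sigma A^-$ and $B=\sigma B^-$ by size, and both are paths, which is false. Now let $H$ be a competitor. The unicentroidal form (V) can only match (V$'$).

(IV), (IV$'$): $\{A^*,B\}=\{A,B^*\}$ gives $A^*=A$ as above, so $H\cong G$.

(IV), (VI$'$): $\{A^*,B\}=\{\sigma B^-,Z'\}$ with $A=\sigma A_0$ and $Z'\gtrdot A_0$. If $B=\sigma B^-$, then $B$ is a path and $A^*=Z'$ covers $A_0$ and $A^-$, which is (O3$'$). Otherwise $B=Z'\gtrdot A_0$ and $H=[\sigma B^-,B]$. If $B^-=A_0$, this is $G$; if not, (O2$'$) holds.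

(V), (V$'$): $\{A^-\}\cup\operatorname{br}(B^+)=\{B^-\}\cup\operatorname{br}(A^+)$. Either (O1) holds, or $A^-\in\operatorname{br}(A^+)$ and $B^-\in\operatorname{br}(B^+)$. By size $A^+=\langle A^-,\bullet\rangle$ and $B^+=\langle B^-,\bullet\rangle$, which is (O4).

(VI), (VI$'$): $\{\sigma A^-,Z\}=\{\sigma B^-,Z'\}$ with $A=\sigma A_0$, $B=\sigma B_0$, $Z\gtrdot B_0$, $Z'\gtrdot A_0$. Either (O1) holds, or $\sigma A^-=Z'\gtrdot A_0$ and $\sigma B^-=Z\gtrdot B_0$. By (T2), $A^-=\sigma A_0'$ with $A_0'\lessdot A_0$, so $A_0'\lessdot A_0\lessdot\sigma^2A_0'$, and $A_0$ and $A$ are paths by Lemma~\ref{lem:path}(b). The same holds for $B$, which is false.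
\end{proof}

\begin{lemma}\label{lem:neq}
If $A\ne B$ and $G$ is not of type \textup{(S4)}, then some pair of leaves determines $G$.
\end{lemma}

\begin{proof}
We choose $v_1,v_2$ so that all conditions of Lemma~\ref{lem:obs} fail.

\emph{Neither $A$ nor $B$ is a path.} Then (O3) and (O3$'$) are void. Suppose first that $A=\langle W,\bullet\rangle$ and $B=\langle W',\bullet\rangle$ are both whiskered, and let $v_1,v_2$ be the whiskers. Since $W\neq W'$, we have $A^-=\sigma W\ne\sigma W'=B^-$, so (O1) fails. Conditions (O2) and (O2$'$) are void because $A,B$ are not planted. By Lemma~\ref{lem:path}(d), (O4) would make $W$ and $W'$ paths of the same size, contrary to $W\ne W'$.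

Suppose next that one of $A,B$ is not whiskered. Then (O4) is void by Lemma~\ref{lem:path}(c). Consider the conditions
\[
(\alpha)\ \ B=\sigma B_0\text{ and }A\gtrdot B_0,\qquad\qquad(\beta)\ \ A=\sigma A_0\text{ and }B\gtrdot A_0 .
\]
If $(\alpha)$ holds, choose $v_1$ with $A^-=B_0$; if $(\beta)$ holds, choose $v_2$ with $B^-=A_0$. Then (O2) and (O2$'$) fail, and (O1) remains. If both conditions hold, then $A^-=B_0\ne A_0=B^-$. If only $(\alpha)$ holds, take any $v_2$; the equality $B^-=A^-=B_0$ would give $B=\sigma B^-$, making $B$ a path. The case of only $(\beta)$ is the same with $A,B$ exchanged. If neither holds, both leaves are free, and we can achieve $A^-\ne B^-$ unless $A$ and $B$ have one and the same unique trim; but then one of them is a path by Lemma~\ref{lem:unique}.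

\emph{One of $A,B$ is a path,} say $A=P_m$, so $A^-=P_{m-1}$ for the only leaf $v_1$. Here we use that $G$ is not of type (S4). If $B\gtrdot P_{m-1}$, then $B$, not being a path, is $P_{m-1}$ with a leaf attached to a vertex other than the bottom one. Then $G$ is a path with a leaf attached to an inner vertex, that is, $G=S(1,i,j)$. Hence
\begin{equation}\label{eq:notcover}
B\not\gtrdot P_{m-1},
\end{equation}
and (O1) and (O2$'$) fail. Condition (O2) would give $B_0=P_{m-1}$ and make $B$ a path, and (O3$'$) is void. It remains to exclude (O3) and (O4). Write $B=\sigma^jK$, where the root of $K$ has at least two children. If $K=\langle\bullet,\bullet\rangle$, then $B=Y_j\gtrdot P_{j+2}=P_{m-1}$, contrary to \eqref{eq:notcover}; so $|K|\ge4$. If $K=\langle W,\bullet\rangle$ is whiskered, let $v_2$ be its whisker; then $W$ is not a path, since otherwise $B^-=\sigma^{j+1}W=P_{m-1}$. If $K$ is not whiskered, let $v_2$ be any leaf of $K$. Put $K^-=K-v_2$. By parts (c) and (d) of Lemma~\ref{lem:path},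
\begin{equation}\label{eq:K}
\langle K^-,\bullet\rangle\not\gtrdot K .
\end{equation}

If $j=0$, then (O3) is void as $B$ is not planted, and (O4) fails by \eqref{eq:K}. Let $j\ge1$. Then $B$ is planted, hence not whiskered, and (O4) fails by Lemma~\ref{lem:path}(c). Suppose (O3) holds, and let $i\ge 1$ be minimal such that some $Y$ covers both $\sigma^{i-1}K$ and $\sigma^iK^-$; the value $i=j$ qualifies. If $i\ge2$, both trees are planted, and by (T2) either $Y=\sigma Y'$ with $Y'$ covering $\sigma^{i-2}K$ and $\sigma^{i-1}K^-$, contrary to minimality, or $Y=\langle\sigma^{i-2}K,\bullet\rangle=\langle\sigma^{i-1}K^-,\bullet\rangle$, which gives $K=\sigma K^-$ although $K$ is not planted. So $i=1$, and $Y$ covers $K$ and $\sigma K^-$. As $K$ has at least two branches, so has $Y$, and (T2) gives $Y=\langle K^-,\bullet\rangle$. This contradicts \eqref{eq:K}.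
\end{proof}

\subsection*{The case $A=B$}
We use a good pair of $A$, with both leaves in the same copy.

\begin{lemma}\label{lem:eq}
If $A=B$ and $G$ is not of type \textup{(S1)}, \textup{(S2)} or \textup{(S3)}, then some pair of leaves determines $G$.
\end{lemma}

\begin{proof}
If $A$ were homogeneous, $G$ would be of type (S1), and if $A$ were exceptional, of type (S2). So $A$ is good by Proposition~\ref{prop:tri}, and it is not a path. Let $(v_1,v_2)$ be a good pair in one copy of $A$, where $v_1$ is the whisker if $A$ is whiskered; this is possible by the second claim of Proposition~\ref{prop:tri}. Put $T_i=A-v_i$, so $T_1\ne T_2$. The cards are $[\sigma T_i,A]$ for $G=\langle A,A\rangle$ and $\langle T_i,\operatorname{br}(A)\rangle$ for $G=[A,A]$, so they differ. Let $H$ be a competitor. For $i=1,2$, Lemma~\ref{lem:forms} gives the forms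
\[
\begin{array}{lll}
(\mathrm{I}_i)\ \langle\sigma T_i,\operatorname{br}(A_i^+)\rangle, & (\mathrm{II}_i)\ \langle T_i^+,A\rangle, & (\mathrm{III}_i)\ \langle T_i,\bullet,A\rangle,\\[2pt]
(\mathrm{IV}_i)\ [T_i^+,A], & (\mathrm{V}_i)\ \langle T_i,\operatorname{br}(A_i^+)\rangle, & (\mathrm{VI}_i)\ [\sigma T_i,Z_i],
\end{array}
\]
with $T_i^+\gtrdot T_i$ and $A_i^+\gtrdot A$, and in $(\mathrm{VI}_i)$ with $A=\sigma A_0$ and $Z_i\gtrdot A_0$. Let $\{i,i'\}=\{1,2\}$.

\emph{Let $G=\langle A,A\rangle$.} If $(\mathrm{II}_1)$ matches $(\mathrm{II}_2)$, then $T_1^+=T_2^+$ covers $T_1$ and $T_2$, so it equals $A$ and $H\cong G$. A match of $(\mathrm{III}_1)$ with $(\mathrm{III}_2)$ gives $T_1=T_2$, and $(\mathrm{II}_i)$ and $(\mathrm{III}_{i'})$ differ in the number of branches. If $(\mathrm{I}_i)$ matches $(\mathrm{II}_{i'})$ or $(\mathrm{III}_{i'})$, then $A$ is a branch in $(\mathrm{I}_i)$. So $A=\sigma T_i$, or $A\in\operatorname{br}(A_i^+)$ and then $A_i^+=\sigma A\gtrdot A$; in both cases $A$ is a path by Lemma~\ref{lem:path}(a). If $(\mathrm{I}_1)$ matches $(\mathrm{I}_2)$, then $\sigma T_1\in\operatorname{br}(A_2^+)$, so $A_2^+=\sigma^2T_1\gtrdot A$,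 and $A$ is a path by Lemma~\ref{lem:path}(b).

\emph{Let $G=[A,A]$.} A match of $(\mathrm{IV}_1)$ with $(\mathrm{IV}_2)$ gives $T_1^+=T_2^+=A$ and $H\cong G$. If $(\mathrm{IV}_i)$ matches $(\mathrm{VI}_{i'})$, then $A=\sigma T_{i'}$ or $\sigma A_0=A=Z_{i'}\gtrdot A_0$, and $A$ is a path by Lemma~\ref{lem:path}(a). If $(\mathrm{VI}_1)$ matches $(\mathrm{VI}_2)$, then $\sigma T_1=Z_2\gtrdot A_0$; writing $T_1=\sigma A_0'$ with $A_0'\lessdot A_0$, we see from Lemma~\ref{lem:path}(b) that $A_0$ and $A$ are paths. The unicentroidal form $(\mathrm{V}_1)$ can only match $(\mathrm{V}_2)$. Then $T_1\in\operatorname{br}(A_2^+)$, so $A_2^+=\langle T_1,\bullet\rangle\gtrdot A$ by size. By Lemma~\ref{lem:path}(c), $A=\langle W,\bullet\rangle$ is whiskered, so $v_1$ is the whisker, and $W=P_{m-2}$ by Lemma~\ref{lem:path}(d). Then $G=D(1,m-2)$ is of type (S3), which is excluded.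
\end{proof}

This completes the proof of Proposition~\ref{prop:generic}.

\section{Spiders and double spiders}\label{sec:spiders}

\begin{lemma}\label{lem:S4}
If $G=S(1,i,j)$ with $i,j\ge1$, then $\operatorname{drn}(G)\le2$.
\end{lemma}

\begin{proof}
Let $n=|V(G)|$. Take the leaf on a leg of length $1$ whose card is $P_{n-1}$, and the center, with card $P_1\cup P_i\cup P_j$ and degree $3$. A competitor is $P_{n-1}$ with an added leaf and has a vertex of degree $3$, so it is some $S(1,i',j')$. Deleting its only vertex of degree $3$ gives $\{1,i',j'\}=\{1,i,j\}$.
\end{proof}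

The next lemma covers type (S3), and also the trees $D(c,c)$ of type (S1), for which the pair used in Section~\ref{sec:homog} fails. We delete two consecutive vertices of a long leg. The first card has one vertex of degree $3$ and the second has two, and this locates the first deleted vertex inside the second card.

\begin{lemma}\label{lem:D}
If $G=D(a,b)$ with $a=1$, $b\ge4$ or with $a=b\ge4$, then $\operatorname{drn}(G)\le2$.
\end{lemma}

\begin{proof}
Let $x_1,x_2$ be the first two vertices, counted from $s_1$, of a leg of length $b$ at $s_1$. Both have degree $2$, and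
\[
G-x_1=S(a,b,a+1)\cup P_{b-1},\qquad G-x_2=F\cup P_{b-2},
\]
where $F$ consists of the adjacent vertices $s_1$ and $s_2$, with legs of lengths $a$ and $1$ at $s_1$ and legs of lengths $a$ and $b$ at $s_2$. Let $l$ be the vertex of the leg of length $1$ that comes from $x_1$. The cards differ in the number of vertices of degree $3$.

Let $H$ be a competitor, an arbitrary graph, with vertices $y\neq y'$ of degree $2$ such that $H-y\cong G-x_1$ and $H-y'=F\cup P_{b-2}$. The components of $H-y$ have sizes $2a+b+2$ and $b-1$. The vertices $s_1,s_2$ have degree at least $3$ in $H$, so they differ from $y$, and $H-y$ has only one vertex of degree at least $3$. Hence $y$ is adjacent to $s_1$ or $s_2$, and so $y$ is the first vertex of a leg of $F$.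

\emph{Suppose $y$ is a leaf of $F$.} Since $\deg_Hy=2$, it is adjacent to $y'$, and $y'$ has one further neighbor $\beta$. If $\beta\in F-y$, then $P_{b-2}$ is a component of $H-y$, of a size that does not occur. So $\beta\in P_{b-2}$, and the components of $H-y$ are $F-y\cong S(a,b,a+1)$ and $P_{b-2}+y'\cong P_{b-1}$. Thus $\beta$ is an end of $P_{b-2}$, and $H$ is $F$ with the leg $y$ extended to length $b$. If $a\ge4$, then $y=l$, the only leaf adjacent to $s_1$ or $s_2$, and $H\cong G$. If $a=1$ and $y$ is one of the two interchangeable leaves at $s_1$, then again $H\cong G$. If $a=1$ and $y$ is the leaf at $s_2$, then $F-y=S(1,1,b+1)\not\cong S(1,b,2)$, a contradiction.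

\emph{Suppose $y$ is not a leaf of $F$.} Then both neighbors of $y$ lie in $F$, so $y\not\sim y'$. The graph $F-y$ consists of a spider $\Sigma$ with center of degree $3$ and the path $P_{b-1}$, because a leg of $F$ of length greater than $1$ has length $b$. The spider is
\[
\Sigma=\begin{cases}S(c,c,2) & \text{if }a=b=c\text{ and }y\sim s_1,\\ S(c,1,c+1) & \text{if }a=b=c\text{ and }y\sim s_2,\\ S(1,1,2) & \text{if }a=1\text{, where necessarily }y\sim s_2.\end{cases}
\]
The graph $H-y$ arises from $\Sigma\cup P_{b-1}\cup P_{b-2}$ by adding $y'$ with two neighbors, and it has two components. So $y'$ joins two of the three components, and the third is a component of $H-y$. It is not $P_{b-2}$, by size. It is not $\Sigma$, which is not a path and has size $2c+3<3c+2$ or $5<b+4$, respectively. So $y'$ joins $\Sigma$ and $P_{b-2}$ to form $S(a,b,a+1)$. This spider has only one vertex of degree at least $3$, of degree exactly $3$, so $y'$ is adjacent to a leaf of $\Sigma$ and an end of $P_{b-2}$: one leg of $\Sigma$ is lengthened by $b-1$. If $a=b=c$, the result $S(c,c,c+1)$ has no leg of length $1$ or $2$, so the lengthened leg is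 the one of length $2$ in $S(c,c,2)$ and the one of length $1$ in $S(c,1,c+1)$. In both cases it ends in $l$. If $a=1$, lengthening the leg of length $2$ gives $S(1,1,b+1)\not\cong S(1,b,2)$, so the lengthened leg is one of the two leaves at $s_1$. In all cases $H$ is $F$ with a leg of length $1$ at $s_1$ extended to length $b$, and $H\cong G$.
\end{proof}

\section{Trees of exceptional type}\label{sec:exc}

For type (S2) we pair a leaf of a fork with the branching vertex next to it. The leaf makes every competitor a tree, and the second dacard is compared by counting leaves and leg lengths.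

\begin{lemma}\label{lem:S2}
If $G$ has $n\ge27$ vertices and is of type \textup{(S2)} but not of type \textup{(S4)}, then $\operatorname{drn}(G)\le2$.
\end{lemma}

\begin{proof}
An exceptional tree arises from some $X_0=\langle P_{k+3}^{\,i},Y_k^{\,j}\rangle$ by repeated operations $X\mapsto\langle X^d\rangle$. So $G$ contains disjoint copies of $X_0$; we call their roots \emph{junctions} and their branches \emph{path branches} and \emph{fork branches}. Let $N_P$ and $N_Y$ be the total numbers of these branches. The \emph{fork vertex} of a fork branch is its vertex with two leaf neighbors; it has degree $3$ in $G$. We need three facts.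
\begin{enumerate}
\item[(J1)] All leaves of $G$ and their neighbors lie in path or fork branches, and $G$ has $L=N_P+2N_Y$ leaves. Indeed, all other vertices have children, and the root of the exceptional tree has degree at least $2$ in $G$, being a centroid or an end of the central edge.
\item[(J2)] Every junction has degree at least $3$. Either it has a neighbor outside its $i+j\ge2$ branches, or $G=X_0$; in the latter case $i+j=2$ would give $G=S(1,1,n-3)$, of type (S4).
\item[(J3)] If $k=0$ and $j\ge2$, every junction has degree at least $4$. Either it has a neighbor outside its $i+j\ge3$ branches, or $G=X_0$ and $1+3(i+j)=n\ge27$.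
\end{enumerate}

Let $x$ be a fork vertex and $v$ a leaf adjacent to $x$. Put $T=G-v$ and write $G-x=2K_1\cup G'$. In $T$ the branch of $x$ has become a path $P_{k+2}$ with penultimate vertex $x$; in $G'$ it has become a path with $k$ vertices, which is empty if $k=0$. By (J2), $G'$ has $L-2$ leaves if $k=0$. If $k\ge1$, all junctions keep their degrees, and $G'$ has the $L-1$ legs
\begin{equation}\label{eq:legsG}
N_P\text{ of length }k+3,\qquad\text{one of length }k,\qquad 2(N_Y-1)\text{ of length }1 .
\end{equation}
Let $H=T+u$ be a competitor, and let $x'$ have degree $3$ in $H$ with $H-x'=2K_1\cup K$ and $K\cong G'$. As $H$ is a tree and $|K|>1$, the vertex $x'$ has exactly two leaf neighbors in $H$. We show that $u\sim x$, which gives $H\cong G$.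

\emph{Suppose $u\sim x'$.} Then $x'$ has degree $2$ and a leaf neighbor in $T$. So $x'=x$, as desired, or $x'$ is the penultimate vertex of a path branch, and $K$ is $T$ with this branch shortened to $P_{k+1}$. In the latter case $K$ has $L-1$ leaves, which is impossible for $k=0$. For $k\ge1$ the legs of $K$ are $N_P-1$ of length $k+3$, one each of lengths $k+2$ and $k+1$, and $2(N_Y-1)$ of length $1$; the number of legs of length $k+3$ contradicts \eqref{eq:legsG}.

\emph{Suppose $u\not\sim x'$.} Then $x'$ has two leaf neighbors already in $T$, so it is the fork vertex of another fork branch. Its two leaves are leaves of $H$, so $u$ is attached elsewhere, and $K=K_0+u$, where $K_0$ is $T$ without $x'$ and its two leaves. Let $y$ be the neighbor of $u$.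

Let $k\ge1$. The legs of $K_0$ are $N_P$ of length $k+3$, one of length $k+2$, one of length $k$, and $2(N_Y-2)$ of length $1$. These are $L-2$ legs, one fewer than in \eqref{eq:legsG}, so $y$ is not a leaf of $K_0$. If $y$ lies on a leg of length $\lambda$, then adding $u$ replaces this leg by two legs with base $y$, of lengths $1$ and $\lambda'<\lambda$; if $y$ lies on no leg, only a leg of length $1$ is added. The length $k+2$ does not occur in \eqref{eq:legsG}, so $y$ lies on the leg of length $k+2$, and comparison with \eqref{eq:legsG} gives $\lambda'=1$. Thus $y$ is the penultimate vertex of this leg, $y=x$.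

Let $k=0$. By (J2), $K_0$ has $L-3$ leaves, while $G'$ has $L-2$, so again $y$ is not a leaf of $K_0$. Now a junction that lost a branch may have degree $2$, so leg lengths are less convenient, and we count instead the vertices of degree $2$ with a leaf neighbor; call them \emph{marked}. In $G'$ the marked vertices are the $N_P$ middle vertices of the branches $P_3$. In $K_0$ they are these and $x$. In $K$ the vertex $y$ has degree at least $3$, and every other vertex of $K_0$ keeps its degree and its leaf neighbors. Since $K$ has only $N_P$ marked vertices, $y$ is marked in $K_0$. Suppose $y\ne x$. Then $x$ is marked in $K$, and its nonleaf neighbor is a junction. This junction has lost a branch only if $x'$ hangs from it too, in which case $j\ge2$; so by (J2) and (J3) its degree in $K$ is at least $3$. But in $G'$ the nonleaf neighbor of every marked vertex is the top of a $P_3$ and has degree $2$. Hence $y=x$.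
\end{proof}

\section{Trees of homogeneous type}\label{sec:homog}

In a tree of type (S1) all leaves have the same dacard, so we turn to the other extreme and delete a central vertex and one of its neighbors. A competitor $H$ with vertices $u_1,u_2$ may now be any graph. The tool is that $H-u_1-u_2$ has two descriptions: each component of $H-u_1$ that avoids $u_2$ is a component of $H-u_1-u_2$, and so is each component of $H-u_2$ that avoids $u_1$. Comparing sizes identifies the components, but only as unrooted trees. The next lemma recovers the roots.

\begin{lemma}\label{lem:root}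
Let $B$ be a homogeneous rooted tree with root $r$ and $|B|\ge2$.
\begin{enumerate}
\item[(a)] If $r'\in V(B)$ and $B-r'\cong B-r$ as unrooted graphs, then $(B,r')=(B,r)$. If moreover $r'\ne r$, then $B$ is a path or $B=\sigma^\ell\langle P_\ell^{\,d}\rangle$ for some $\ell\ge1$, $d\ge2$.
\item[(b)] Let $B=\sigma^2X$. If $k$ is a vertex of degree $1$ in $B$ whose neighbor $k'$ has degree $2$, and $B-\{k,k'\}\cong X$ as unrooted trees, then $(B,k)=(B,r)$.
\end{enumerate}
\end{lemma}

The tree $\sigma^\ell\langle P_\ell^{\,d}\rangle$ is the spider with $d+1\ge3$ legs of equal length $\ell$, rooted at the end of a leg.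

\begin{proof}
Let $B=\langle C^s\rangle$. If $s\ge2$ in (a), all components of $B-r'$ have size $|C|<|B|/2$, so $r'$ and $r$ are both the centroid of $B$, and $r'=r$. From now on $s=1$, which holds automatically in (b). In (a), $B-r'\cong C$ is connected, so $r'$ has degree $1$; put $k=r'$ and $i=1$. In (b) put $i=2$. We may assume $k\ne r$. If $B$ is a path, then $k$ is its other end and both claims hold. Otherwise $B=\sigma^hQ$ with $h\ge i$ and $Q=\langle E^d\rangle$, $d\ge2$; let $q$ be the root of $Q$ and $e=|E|$. It suffices to show $E=P_h$, for then $B=\sigma^h\langle P_h^{\,d}\rangle$ is a spider with equal legs, and $r,k$ are ends of legs.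

Let $L$ be the number of leaves of $Q$. By homogeneity all of them lie on legs of $B$ of the same length $\ell$, whose bases are the vertices of the lowest level of $Q$ with at least two children; each base has at least two such legs below it and has degree at least $3$ in $B$. Let $z$ be the base of the leg of $k$. We have $i\le\ell$, in (b) because $k'$ has degree $2$. Let $T_1=\sigma^{h-i}Q$ be $B$ without its first $i$ vertices from $r$, and let $T_2$ be $B$ without the last $i$ vertices of the leg of $k$. By hypothesis $T_1\cong T_2$ as unrooted trees. The tree $T_1$ has $L+1$ vertices of degree $1$ if $h>i$ and $L$ if $h=i$; the tree $T_2$ has $L+1$ if $\ell>i$ and $L$ if $\ell=i$. So there are two cases.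

\emph{Let $h>i$ and $\ell>i$.} All bases keep their degrees. The leg lengths of $T_1$ are $h-i$ and $L$ times $\ell$; those of $T_2$ are $h$, $\ell-i$ and $L-1$ times $\ell$. Hence $\{h-i,\ell\}=\{h,\ell-i\}$, so $h=\ell$, and each tree has a unique leg of length $\ell-i$, with base $q$ in $T_1$ and base $z$ in $T_2$. An isomorphism maps $q$ to $z$ and matches the other branches at these vertices. At $q$ in $T_1$ they all equal $E$; at $z$ in $T_2$ one of them is another leg $P_\ell$. So $E=P_\ell=P_h$.

\emph{Let $h=i=\ell$.} If $E$ is a path, then $E=P_\ell=P_h$. Otherwise $z$ lies in a copy of $E$ together with two legs of length $\ell=i$, so $e>i$. The tree $T_1=Q$ has size $1+de>2e$ and centroid $q$, of degree $d$. In $T_2$, of the same size, the branches at $q$ have sizes $i$, $e-i\geq 1$ and $d-1$ times $e$, so $q$ is the centroid of $T_2$ and has degree $d+1$. This contradicts $T_1\cong T_2$.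
\end{proof}

\subsection*{The unicentroidal trees}

\begin{lemma}\label{lem:S1a}
Let $G=\langle B^d\rangle$ with $d\ge2$, $B$ homogeneous and $|B|\ge2$. Then the root $w$ and a neighbor $r$ of $w$ determine $G$.
\end{lemma}

\begin{proof}
Let $B=\langle C^s\rangle$, $b=|B|$, $c=|C|<b$, and $A=\langle B^{d-1}\rangle$, so $|A|=1+(d-1)b>b$. Then $G-w=dB$ and $G-r=A\cup sC$, where $dB$ denotes $d$ disjoint copies; the cards differ. Let $H$ be a competitor with $H-w'\cong dB$, $\deg_Hw'=d$ and $H-r'=A\cup sC$. Then $w'\in A$, for otherwise $A$ would be a connected subgraph of $H-w'$ of size greater than $b$. Let $B'$ be the component of $H-w'$ that contains $r'$. The other $d-1$ components are components of $H-w'-r'=(A-w')\cup sC$. Having size $b>c$, they lie in $A-w'$, and they exhaust it because $|A|-1=(d-1)b$. Hence $A-w'\cong(d-1)B$, and $B'-r'$ is the union of the $s$ components $C$ of $H-r'$. By Lemma~\ref{lem:root}(a), $(A,w')=\langle B^{d-1}\rangle$ and $(B',r')=B$.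

The vertex sets of $A$ and $B'$ partition $V(H)$, and it remains to find the edges between them. No edge joins $B'-r'$ to $A$, these lying in different components of $H-r'$, and no edge joins $r'$ to $A-w'$, these lying in different components of $H-w'$. Finally $\deg_Aw'=d-1<\deg_Hw'$, so $w'\sim r'$. Thus $H=[(A,w'),(B',r')]\cong G$.
\end{proof}

\subsection*{The bicentroidal trees}
For $\ell\ge1$ and $d\ge2$ let $G_{\ell,d}=[B,B]$ with $B=\langle C,C\rangle$ and $C=\sigma^{\ell-1}\langle P_\ell^{\,d}\rangle$. Then $|C|=\ell(d+1)$ and $G_{\ell,d}$ has $4|C|+2$ vertices; see Figure~\ref{fig:G22}. These trees and the trees $D(c,c)$ are those in which the second alternative of Lemma~\ref{lem:root}(a) spoils the argument.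

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw (1.5,0)--(7.5,0);
\foreach \x/\s in {0/1.5,3/1.5,6/7.5,9/7.5}{
  \draw (\s,0)--(\x,-1)--(\x,-2);
  \fill (\x,-1) circle (3pt); \fill (\x,-2) circle (3pt);
  \foreach \e in {-0.6,0.6}{
    \draw (\x,-2)--({\x+\e},-3)--({\x+\e},-4);
    \fill ({\x+\e},-3) circle (3pt); \fill ({\x+\e},-4) circle (3pt);}}
\fill (1.5,0) circle (3pt) node[above] {$s_1$};
\fill (7.5,0) circle (3pt) node[above] {$s_2$};
\node[left] at (0,-1) {$x_1$};
\node[left] at (0,-2) {$x_2$};
\node[left] at (-0.6,-4) {$v$};
\end{tikzpicture}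
\caption{The tree $G_{2,2}$ with $26$ vertices. Each of the adjacent vertices $s_1,s_2$ carries two copies of $C=\sigma\langle P_2,P_2\rangle$. In one copy the root $x_1$, the branching vertex (hub) $x_2$ and a leaf $v$ are marked. In $G_{\ell,d}$ the hub is at distance $\ell$ from $s_1$ or $s_2$ and has $d$ legs of length $\ell$ below it.}
\label{fig:G22}
\end{figure}

\begin{lemma}\label{lem:S1b}
Let $G=[B,B]$ have $n\ge27$ vertices, with $B$ homogeneous. Let $r_1,r_2$ be the roots of the halves and $z\neq r_2$ a neighbor of $r_1$. If $G$ is neither some $D(c,c)$ nor some $G_{\ell,d}$, then $(r_1,z)$ determines $G$.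
\end{lemma}

\begin{proof}
Let $B=\langle C^s\rangle$ with root $r$, and $C=\langle E^t\rangle$, where $t=0$ if $C=\bullet$; statements about $E$ are then void. Put $m=|B|\geq 14$, $c=|C|$ and $e=|E|$, so $e<c<m$, $m=1+sc$ and $c=1+te$. Let $F=[B,\langle C^{s-1}\rangle]$, with $r_1$ the root of the second part. Then
\[
G-r_1=B\cup sC,\quad\deg r_1=s+1,\qquad G-z=F\cup tE,\quad\deg z=t+1,
\]
and $|F|=2m-c>m$, so the cards differ. Note that $|F|-1=m+(s-1)c$. We shall use:
\begin{equation}\label{eq:edge}
\text{if }s\ge2,\text{ then }r_1r_2\text{ is the only edge of }F\text{ with sides of sizes }m\text{ and }m-c .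
\end{equation}
Indeed, every other edge has a side inside a copy of $C$, and $m>m-c=1+(s-1)c>c$. The side of size $m-c$ is that of $r_1$.

Let $H$ be a competitor with $H-r'\cong B\cup sC$, $H-z'=F\cup tE$ and the corresponding degrees. All components of $H-r'$ have size at most $m<|F|$, so $r'\in F$, and $H-r'-z'=(F-r')\cup tE$.

\medskip\noindent\emph{Case 1: $z'$ lies in a component $C'\cong C$ of $H-r'$.} The other components of $H-r'$, one $B$ and $s-1$ copies of $C$, have size greater than $e$. So they are components of $F-r'$, and they exhaust it by size. Hence $F-r'\cong B\cup(s-1)C$, and $C'-z'$ is the union of the $t$ components $E$ of $H-z'$. Lemma~\ref{lem:root}(a) gives $(C',z')=C$, trivially if $t=0$. Also $(F,r')=(F,r_1)$: for $s=1$ by Lemma~\ref{lem:root}(a) applied to the homogeneous tree $(F,r_1)=\sigma B$, and for $s\ge2$ because the edge from $r'$ to the component of size $m$ is $r_1r_2$ by \eqref{eq:edge}, with $r'$ on the side of size $m-c$. The sets $V(F)$ and $V(C')$ partition $V(H)$. No edge joins $C'-z'$ to $F$ (different components of $H-z'$), and none joins $z'$ to $F-r'$ (different components of $H-r'$).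 Since $\deg_Fr'=s<\deg_Hr'$, we have $r'\sim z'$. So $H=[(F,r'),(C',z')]\cong G$.

\medskip\noindent\emph{Case 2: $z'$ lies in the component $N\cong B$ of $H-r'$.} The $s$ components $C$ of $H-r'$ have size $c>e$, so they are components of $F-r'$. Let $W$ be the rest of $F-r'$. Then $|W|=m-c\ge1$ and $N-z'=W\cup tE$. The forest $F-r'$ has $\deg_Fr'\le s+1$ components, so $W$ is connected, $\deg_Fr'=s+1=\deg_Hr'$, and $r'\not\sim z'$. As $N$ is a tree, $z'$ has exactly one neighbor $p$ in $W$ and one in each copy of $E$. Every edge of $H$ lies in $F$ or in $N$: an edge avoiding $z'$ lies in $F$ or in a copy of $E$, and an edge at $z'$ avoids $r'$. So $H$ is the union of the trees $F$ and $N$, which intersect in $W$.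

\emph{Let $s=1$.} Then $c=m-1>1$, so $t\ge1$, and $W=\{p\}$. In $F$ the vertex $p$ has degree $1$, its neighbor $r'$ has degree $2$, and $F-\{p,r'\}\cong C$. Since $(F,r_1)=\sigma^2C$, Lemma~\ref{lem:root}(b) gives $(F,p)=(F,r_1)=\sigma B$. We claim that $(N,p)=B=\sigma\langle E^t\rangle$. If $t=1$, then $B=\sigma^2E$, $p$ has degree $1$ in $N$, $z'$ has degree $2$ and $N-\{p,z'\}\cong E$, so Lemma~\ref{lem:root}(b) applies. If $t\ge2$, the branches of $N$ at $z'$ have sizes $1,e,\dots,e$, all less than $(2+te)/2$. So $z'$ is the centroid of $N$, and for the same reason the child of $r$ is the centroid of $B$. An isomorphism $N\to B$ matches these vertices, and it maps $p$ to $r$ if $e>1$; if $e=1$, both trees are stars and it can be chosen to do so. This proves the claim. Gluing $\sigma B$ and $\sigma C$ at their roots gives $(H,p)=\langle B,C\rangle=(G,r_1)$.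

\emph{Let $s\ge2$.} The edge of $F$ from $r'$ to $W$ has sides of sizes $m$ and $m-c$. By \eqref{eq:edge} it is $r_1r_2$, with $r'=r_2$, $r_1\in W$ and $(W,r_1)=\langle C^{s-1}\rangle$. So $H=[B,(N,r_1)]$, and it suffices to show $(N,r_1)=B$. The edge $z'p$ of $N$ has sides of sizes $1+te=c$ and $m-c>c$, the larger one being $W$. In $B$ only the edges at $r$ have these side sizes, as every other edge has a side of size less than $c$. So an isomorphism $N\to B$ maps $p$ to $r$, whence $(N,p)=B$ and $(W,p)=\langle C^{s-1}\rangle$. In particular $W-p\cong W-r_1$. If $p\ne r_1$, Lemma~\ref{lem:root}(a) shows that $\langle C^{s-1}\rangle$ is a path or some $\sigma^\ell\langle P_\ell^{\,d}\rangle$. These trees are planted, so $s=2$, and $C=P_c$ or $C=\sigma^{\ell-1}\langle P_\ell^{\,d}\rangle$; that is, $G=D(c,c)$ or $G=G_{\ell,d}$, which is excluded. Hence $p=r_1$ and $H\cong G$.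
\end{proof}

The exclusion is necessary. For $G=D(c,c)$ with $c\ge2$ the dacards of $r_1$ and $z$ are $(P_{2c+1}\cup2P_c,\,3)$ and $(S(c,c,c+1)\cup P_{c-1},\,2)$. The spider $S(c,c,2c+1)$ has both: delete its center, or the vertex at distance $c+2$ from the center on the long leg. The trees $D(c,c)$ are covered by Lemma~\ref{lem:D}. For $G_{\ell,d}$ we use a leaf and a vertex adjacent to the central edge, so that competitors are trees again.

\begin{lemma}\label{lem:X1}
If $G=G_{1,d}$ with $d\ge2$, then $\operatorname{drn}(G)\le2$.
\end{lemma}

\begin{proof}
Here $C=\langle\bullet^{\,d}\rangle$ is a star. Let $z$ be the center of a copy of $C$ and $v$ a leaf adjacent to $z$. Put $T=G-v$, and let $F_0$ be $G$ without this copy of $C$, so $G-z=dK_1\cup F_0$ and $\deg z=d+1$. Let $H=T+u$ be a competitor, with $\deg_Hz'=d+1$ and $H-z'\cong dK_1\cup F_0$. Then $z'$ has exactly $d$ leaf neighbors in $H$. In $T$, three star centers have $d$ leaf neighbors, $z$ has $d-1\ge1$, and no other vertex has any.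

If $u\sim z'$, then $z'$ has exactly $d-1\geq 1$ leaf neighbors in $T$, so $z'=z$ and $H\cong G$. Otherwise $z'$ has $d$ leaf neighbors in $T$, so it is the center of another star, $u$ is attached outside this star, and $T_0+u\cong F_0$, where $T_0$ is $T$ without the star. In $F_0$ three vertices have $d\ge2$ leaf neighbors. In $T_0$ two vertices have $d$, $z$ has $d-1$, and the others have none. Adding $u$ raises this number only for the neighbor of $u$, and by one. So $u\sim z$ and $H\cong G$.
\end{proof}

\begin{lemma}\label{lem:X2}
If $G=G_{\ell,d}$ with $\ell\ge2$, $d\ge2$ and $(\ell,d)\ne(2,2)$, then $\operatorname{drn}(G)\le2$.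
\end{lemma}

\begin{proof}
Let $s_1,s_2$ be the ends of the central edge and $c=|C|=\ell(d+1)\ge3\ell\ge6$. In each copy of $C$ let $x_1,\dots,x_\ell$ be the path from the root $x_1$ to the \emph{hub} $x_\ell$, which carries $d$ legs of length $\ell$. We use the dacards of a leaf $v$ in a copy of $C$ at $s_1$ and of a vertex $x_1$, which has degree $2$. We have $G-x_1=F_0\cup C^\circ$, where $C^\circ=C-x_1$ has size $c-1$ and
\[
F_0=\langle C,C,\sigma C\rangle
\]
has size $3c+2$. In a tree of this size, a vertex whose branches have size at most $c+2$ is the centroid, because $c+2<(3c+2)/2$; in particular $F_0$ is rooted at its centroid. Put $T=G-v$ and $C^-=C-v$; the other three copies of $C$ in $T$ are called \emph{intact}.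

Let $H=T+u$ be a competitor, with $\deg_Hz'=2$ and $H-z'\cong F_0\cup C^\circ$. We show that $u$ is attached to $C^-$ and turns it into $C$ as a rooted tree, which gives $H\cong G$. Since $H-z'$ has no isolated vertex, $u\not\sim z'$. So $z'$ has degree $2$ in $T$, and the components of $T-z'$ have sizes $3c+1$ and $c-1$, with $u$ attached to the larger, or $3c+2$ and $c-2$, with $u$ attached to the smaller. The vertices $s_1,s_2$ and the hubs have degree at least $3$ in $T$, because $\ell\ge2$. So $z'$ is a vertex of an intact $C$ or of $C^-$ other than the hub, and the smaller component is the part below $z'$. Its size is $c-i$ if $z'=x_i$ in an intact copy and $c-1-i$ if $z'=x_i$ in $C^-$, where $i\le\ell-1$, and it is at most $\ell-1<c-2$ if $z'$ lies below a hub. The sizes $c-1$ and $c-2$ leave four cases.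

(i) \emph{$z'=x_1$ in a copy at $s_2$.} The larger component is $\langle C,C^-,\sigma C\rangle$ rooted at $s_1$. After adding $u$ it has centroid $s_1$, so it equals $F_0$ as a rooted tree. The branch sizes $c,c-1,c+1$ must become $c,c,c+1$, so $u$ is added to $C^-$, and this branch of size $c$ equals $C$.

(ii) \emph{$z'=x_1$ in the intact copy at $s_1$.} The larger component is $\langle C,C,\sigma C^-\rangle$ rooted at $s_2$. After adding $u$ it has centroid $s_2$ and equals $F_0$, so no new branch arises. If $u$ were added to a branch $C$, the two unchanged branches $C$ and $\sigma C^-$, of size $c$, would both equal $C$, and $C$ would be a path by Lemma~\ref{lem:path}(a). So $\sigma C^-$ becomes $\sigma C$, and by (T2) $C^-$ becomes $C$.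

(iii) \emph{$z'=x_1$ in $C^-$.} Then $u$ is added to $K=C^--x_1$, and $K+u\cong C^\circ$. If $\ell\ge3$, then $K=S(\ell-2,\ell-1,\ell^{\,d-1})$ and $C^\circ=S(\ell-2,\ell^{\,d})$, both with a center of degree $d+1\ge3$. If $\ell=2$, then $d\ge3$ by hypothesis, and $K=S(1,2^{d-1})$ and $C^\circ=S(2^d)$ both have a center of degree $d\ge3$. In either case the center is the only vertex of degree at least $3$ and has the same degree in both spiders, so $u$ is attached to a leaf of $K$ and lengthens a leg. Comparing leg lengths shows that it is the leg of length $\ell-1$, from which $v$ was deleted. So $u$ takes the place of $v$.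

(iv) \emph{$\ell\ge3$ and $z'=x_2$ in an intact copy.} The larger component has size $3c+2$ and must be isomorphic to $F_0$. If the copy is at $s_2$, this component is $\langle C,C^-,\langle C,\bullet\rangle\rangle$ with centroid $s_1$ and branch sizes $c,c-1,c+2$, unlike $F_0$. If the copy is at $s_1$, it is $\langle C,C,\langle C^-,\bullet\rangle\rangle$ with centroid $s_2$, and $\langle C^-,\bullet\rangle\ne\sigma C$. So this case does not occur.
\end{proof}

\section{Proof of the theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be a tree with $n\ge27$ vertices. The empty multiset determines no graph, so by Lemma~\ref{lem:lower} a star has $\operatorname{drn}(G)=1$ and every other tree has $\operatorname{drn}(G)\ge2$. It remains to show $\operatorname{drn}(G)\le2$ when $G$ is not a star. If $G$ is not special, this is Proposition~\ref{prop:generic}. Type (S4) is Lemma~\ref{lem:S4}, and type (S2) outside (S4) is Lemma~\ref{lem:S2}. For type (S3), $n=2b+4$ gives $b\ge12$, and Lemma~\ref{lem:D} applies. Let $G$ be of type (S1). If $G=\langle B^d\rangle$, then $|B|\ge2$ since $G$ is not a star, and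 Lemma~\ref{lem:S1a} applies. If $G=[B,B]$, then Lemma~\ref{lem:S1b} applies unless $G=D(c,c)$ or $G=G_{\ell,d}$. For $D(c,c)$, $n=4c+2$ gives $c\ge7$, and Lemma~\ref{lem:D} applies. For $G_{\ell,d}$ we use Lemmas~\ref{lem:X1} and~\ref{lem:X2}; the pair $(\ell,d)=(2,2)$ does not occur, because $G_{2,2}$ has $26$ vertices.
\end{proof}

\begin{remark}\label{rem:27}
The bound $27$ is chosen to exclude $G_{2,2}$, where case (iii) in the proof of Lemma~\ref{lem:X2} fails. There $K$ is a path with four vertices, the hub $x_2$ being the second, and $C^\circ=P_5$. Attaching $u$ to the end of $K$ at distance $2$ from the hub also yields $P_5$. The resulting tree $H=T+u$ has the dacards of $v$ and $x_1$, and it has a leg of length $3$, whereas all legs of $G_{2,2}$ have length $2$. So this pair does not determine $G_{2,2}$; we make no claim about other pairs. Elsewhere the size of $G$ enters through weaker conditions: the lower bounds on sizes in Lemma~\ref{lem:path} and Proposition~\ref{prop:tri}, the bound $b\ge4$ in Lemma~\ref{lem:D}, fact \textup{(J3)} in the proof of Lemma~\ref{lem:S2}, and the inequality $t\ge1$ for $s=1$ in the proof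 of Lemma~\ref{lem:S1b}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{drn} \emph{Degree-Associated Reconstruction Number Of Graphs}, \texttt{http://math.uri.edu/\%7Ebarrus/papers/drnPreprint.pdf}.
\end{thebibliography}
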